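# Squares of trinomial coefficients, a divisibility, and two series for $1/\pi$

## 1. The theorem for $T_k(73,576)$ and $T_k(4,9)$

For $b,c\in\mathbb Z$ and $k\ge 0$ let $T_k(b,c)$ be the coefficient of $x^k$ in $(x^2+bx+c)^k$.

**Theorem 1.** (i) For every integer $n\ge1$ the number
$$\frac{1}{n \binom{2n-1}{n-1}} \sum_{k=0}^{n-1} (2800512k + 435257)\, 434^{2(n-1-k)} \binom{2k}{k} T_k(73, 576)^2$$
is an odd integer, and
$$n \binom{2n-1}{n-1}\ \Big|\ \sum_{k=0}^{n-1} (24k + 5)\, 28^{2(n-1-k)} \binom{2k}{k} T_k(4, 9)^2 .$$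
The quotient in the second statement is odd exactly for $n=1$. In each of the two families the quotients, taken over all $n\ge1$, have greatest common divisor $1$.

(ii) We have
$$\sum_{k=0}^{\infty} \frac{2800512k + 435257}{434^{2k}} \binom{2k}{k} T_k(73, 576)^2 = \frac{10406669}{2\sqrt{6}\,\pi},$$
$$\sum_{k=0}^{\infty} \frac{24k + 5}{28^{2k}} \binom{2k}{k} T_k(4, 9)^2 = \frac{49}{9\pi} (\sqrt{3} + \sqrt{6}).$$

The assertions (i) (oddness in the first family, divisibility in the second) and (ii) form a conjecture of Sun (2011), taken from "π-Series and Their p-adic Analogues", http://maths.nju.edu.cn/~zwsun/CNT-talk3.pdf. There the upper limit of the first sum in (ii) is printed as $p-1$, with $p$ undefined. It is read here as $\infty$, since the right-hand side is the value of an infinite series for $1/\pi$.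

Let us unpack this. Expanding the power gives $T_0=1$, $T_1=b$, $T_2=b^2+2c$, $T_3=b^3+6bc$, so $T_k(4,9)$ starts $1,4,34,280$. The numbers $n\binom{2n-1}{n-1}$ start $1,6,30,140$. For $(4,9)$ the sums with $n=1,2,3$ are
$$5,\qquad 5\cdot784+29\cdot2\cdot16=4848=6\cdot 808,\qquad 784\cdot4848+53\cdot6\cdot1156=4168440=30\cdot138948 ,$$
so the quotients are $5,\ 808,\ 138948$. For $(73,576)$ the sum with $n=1$ is $435257$, and with $n=2$ it is
$$435257\cdot188356+3235769\cdot2\cdot5329=116470093494=6\cdot19411682249 .$$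
Part (i) says that the division never fails. Part (ii) evaluates the series obtained by dividing the sum in (i) by $434^{2(n-1)}$, or by $28^{2(n-1)}$, and letting $n\to\infty$.

We call $(4,9)$ the *small case* and $(73,576)$ the *large case*. Both fit one parametrization. We choose integers $e,H$ and put
$$g=H+4e,\quad m=H-4e,\quad b=H+2e,\quad c=e^2,\quad d=b^2-4c,\quad M=m^2 .$$

| case | $(b,c)$ | $e$ | $H$ | $g$ | $m$ | $d$ | $M$ | $(a,b_0)$ |
|---|---|---|---|---|---|---|---|---|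
| small | $(4,9)$ | $3$ | $-2$ | $10$ | $-14$ | $-20$ | $196$ | $(24,5)$ |
| large | $(73,576)$ | $-24$ | $121$ | $25$ | $217$ | $3025$ | $47089$ | $(2800512,435257)$ |

Here $d=(H+2e)^2-4e^2=H(H+4e)=Hg$. Also $28^2=4\cdot196$ and $434^2=4\cdot47089$, so in both cases the base of the powers is $4M$. We write $T_n=T_n(b,c)$ and $C_k=\binom{2k}k$ (central binomial coefficients, not Catalan numbers).

## 2. The quotients satisfy a recurrence that divides by $2n+1$

**Step 1: a recurrence for the quotients.** The aim is to replace the sums by a two-term recurrence. Define rational numbers $\sigma_n$ by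
$$(2n+1)\sigma_n-2Mn\,\sigma_{n-1}=(an+b_0)T_n^2\qquad(n\ge0). \tag{1}$$
For $n=0$ this reads $\sigma_0=b_0$. Multiply (1) by $C_n$ and use $nC_n=2(2n-1)C_{n-1}$. Then $U_n=(2n+1)C_n\sigma_n$ satisfies $U_0=b_0$ and $U_n=4MU_{n-1}+(an+b_0)C_nT_n^2$. Iterating, $U_{n-1}=\sum_{k=0}^{n-1}(ak+b_0)(4M)^{n-1-k}C_kT_k^2$. Since $n\binom{2n-1}{n-1}=\frac{(2n-1)!}{(n-1)!^2}=(2n-1)C_{n-1}$, we get
$$\sum_{k=0}^{n-1}(ak+b_0)(4M)^{n-1-k}C_kT_k^2=n\tbinom{2n-1}{n-1}\,\sigma_{n-1}\qquad(n\ge1). \tag{2}$$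
So the quotient in (i) for the index $n$ is $\sigma_{n-1}$, and (i) is a statement about the integrality and parity of $\sigma_n$.

**Step 2: parity and greatest common divisor, once integrality is known.** This step shows that integrality is the only hard point of (i). Suppose all $\sigma_n\in\mathbb Z$. Since $a$ is even and $b_0$ is odd, (1) modulo $2$ reads $\sigma_n\equiv T_n^2\equiv T_n$. In the large case $x^2+73x+576\equiv x^2+x$, so $T_n\equiv[x^n]\,x^n(x+1)^n=1$: every $\sigma_n$ is odd. In the small case $T_n\equiv[x^n](x^2+1)^n$, which is $0$ for odd $n$ and $\binom n{n/2}$ for even $n$; this is even for $n>0$. So $\sigma_n$ is odd iff $n=0$.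

For the gcd, (1) with $n=1$ reads $3\sigma_1-2M\sigma_0=(a+b_0)T_1^2$ with $\sigma_0=b_0$. So $\gcd(\sigma_0,\sigma_1)$ divides $b_0$ and $(a+b_0)T_1^2$, hence divides $\gcd(b_0,aT_1^2)$. In the large case $aT_1^2=2^7\cdot3^2\cdot11\cdot13\cdot17\cdot73^2$. The number $435257$ is odd, has digit sum $26$, and leaves the remainders $9,4,6,31$ modulo $11,13,17,73$; so the gcd is $1$. In the small case $\gcd(5,808)=1$.

**Where the recurrence stops.** A sensible first attempt is to prove $\sigma_n\in\mathbb Z$ by induction on (1). The induction hypothesis gives only $(2n+1)\sigma_n\in\mathbb Z$. To go on one needs $2Mn\sigma_{n-1}+(an+b_0)T_n^2\equiv0\pmod{2n+1}$, a congruence that involves all earlier terms and that (1) does not give. It is not automatic. Take $e=1$, $H=-1$, so $(b,c)=(1,1)$, $M=25$, and keep $(a,b_0)=(24,5)$: then $\sigma_0=5$, $\sigma_1=\frac{250+29}{3}=93$, but $5\sigma_2=100\cdot93+53\cdot9=9777$. One thing does survive: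 in (1) one divides only by odd numbers, so $\sigma_n\in\mathbb Z_{(2)}$, the ring of rationals with odd denominator. We use this later.

## 3. A first-order differential equation

**Step 1: pass to generating functions.** We want one equation that contains all of (1). Let $\theta=x\frac{d}{dx}$, write $\dot u=\theta u$, and put
$$F=\sum_{n\ge0}T_n^2x^n,\quad G=\sum_{n\ge0}\sigma_nx^n,\quad w=1-Mx,\quad \mathcal DY=2w\,\theta Y+(1-2Mx)Y.$$
The coefficient of $x^n$ in $\mathcal DG$ is $2n\sigma_n-2M(n-1)\sigma_{n-1}+\sigma_n-2M\sigma_{n-1}$, which is the left side of (1). So (1) is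
$$\mathcal DG=(a\theta+b_0)F. \tag{3}$$

**Step 2: uniqueness.** This lets us recognize $G$ from any formula that satisfies (3). If $Z\neq0$ is a Laurent series with leading term $z_jx^j$, the leading term of $\mathcal DZ$ is $(2j+1)z_jx^j\ne0$. So (3) has only one solution among Laurent series in $x$, namely $G$.

**Step 3: a multiple of $F$ does not solve it.** The simplest guess is $G=uF$ with $u$ a rational function. For any such $u$,
$$\mathcal D(uF)=2wu\,\theta F+\big(2w\dot u+(1-2Mx)u\big)F. \tag{4}$$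
Matching the coefficient of $\theta F$ with $a$ forces $u=\frac a{2w}$. Since $\dot w=-Mx$, the coefficient of $F$ is then $\frac{aMx}{w}+\frac{(1-2Mx)a}{2w}=\frac a{2w}$. This is not the constant $b_0$, and the guess breaks there. We need other functions $Y$ for which $\mathcal DY$ is a combination of $\theta F$ and $F$ with rational coefficients.

**Step 4: what the operator $\mathcal D$ suggests.** Since $\theta(xw)=x(1-2Mx)$,
$$2\sqrt{xw}\;\theta\big(\sqrt{xw}\,Y\big)=x\,\mathcal DY. \tag{5}$$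
So we look for functions of the form $\sqrt{xw}\,Y$ whose derivative is expressed by $F$ and $\theta F$. Now $F$ will turn out to be a period $\oint dW/\sqrt{f(W)}$ on an elliptic curve depending on $x$. On such a curve the differential $\frac{\eta\,dW}{(W-\xi)\sqrt{f(W)}}$ with $\eta^2=f(\xi)$ has residues $\pm1$ at the two points above $W=\xi$. These residues do not depend on $x$, so after differentiation in $x$ the poles can be removed by an exact form, and the derivative of its period is a combination of $F$ and $\theta F$. If moreover $\eta$ is a constant times $\sqrt{xw}$ times a rational function, we have what we want. The rest of the lecture carries this out.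

## 4. $F$ as the constant term of an inverse square root

Let $\mathrm{CT}$ denote the constant term in an auxiliary variable $\tau$. Put
$$p=16e^2x,\quad Q=1-dx,\quad q=Q^2,\quad X=\tfrac p4(2+\tau+\tau^{-1}),\quad \Delta=q-p.$$
We have $\Delta=(1-H^2x)(1-g^2x)$, because $2d+16e^2=2H(H+4e)+16e^2=H^2+g^2$ and $d^2=H^2g^2$. From $(1-y)^{-1/2}=\sum_kC_k(y/4)^k$,
$$(q-X)^{-1/2}=\sum_{k\ge0} C_k\big(e^2x(2+\tau+\tau^{-1})\big)^kQ^{-2k-1}\in\mathbb Z[\tau,\tau^{-1}][[x]]. \tag{6}$$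

**Definition.** For a Laurent series $\phi$ in $x$ whose coefficients are Laurent polynomials in $\tau$, let $J[\phi]=\mathrm{CT}\big[\phi\,(q-X)^{-1/2}\big]$, a Laurent series in $x$.

For example, in the small case $X=36x(2+\tau+\tau^{-1})$ and $(q-X)^{-1/2}=1-20x+18x(2+\tau+\tau^{-1})+O(x^2)$. So $J[1]=1+16x+O(x^2)$ and $J[X]=72x+O(x^2)$.

We recall three textbook facts on Legendre polynomials: $\sum_nP_n(u)y^n=(1-2uy+y^2)^{-1/2}$; $P_n(z)=\sum_k\binom nk\binom{n+k}k\big(\frac{z-1}2\big)^k$; and Legendre's addition theorem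
$$P_n(\cos\alpha\cos\beta+\sin\alpha\sin\beta\cos\varphi)=P_n(\cos\alpha)P_n(\cos\beta)+2\sum_{j\ge1}\tfrac{(n-j)!}{(n+j)!}P_n^j(\cos\alpha)P_n^j(\cos\beta)\cos j\varphi .$$

**Lemma 1.** $F=J[1]$; equivalently $T_n^2=\sum_kC_k^2\binom{n+k}{2k}c^kd^{n-k}$.

*Proof.* Since $(2+\tau+\tau^{-1})^k=\tau^{-k}(1+\tau)^{2k}$ has constant term $C_k$, (6) gives $J[1]=\sum_kC_k^2c^kx^k(1-dx)^{-2k-1}$. Its coefficient of $x^n$ is $\sum_kC_k^2\binom{n+k}{2k}c^kd^{n-k}$.

On the other side, $T_n=\mathrm{CT}_t(t+b+c/t)^n$, hence $\sum T_nx^n=((1-bx)^2-4cx^2)^{-1/2}=(1-2bx+dx^2)^{-1/2}$. With $y=\sqrt d\,x$ this gives $T_n=d^{n/2}P_n(u)$, $u=b/\sqrt d$.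

Average the addition theorem with $\alpha=\beta$ over $\varphi$. The terms with $j\ge1$ vanish, and with $u=\cos\alpha$,
$$P_n(u)^2=\frac1{2\pi}\int_0^{2\pi}P_n\big(u^2+(1-u^2)\cos\varphi\big)\,d\varphi .$$
Here the argument $z$ satisfies $z-1=(u^2-1)(1-\cos\varphi)$. Since $\binom nk\binom{n+k}k=\binom{n+k}{2k}C_k$ and the mean of $(1-\cos\varphi)^k=2^k\sin^{2k}\frac\varphi2$ is $C_k/2^k$, we get $P_n(u)^2=\sum_k\binom{n+k}{2k}C_k^2\big(\frac{u^2-1}4\big)^k$. This is an identity of polynomials in $u$, so it holds for $u=b/\sqrt d$, where $\frac{u^2-1}4=\frac{b^2-d}{4d}=\frac cd$. Multiply by $d^n$. $\square$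

As a check, for $(4,9)$ and $n=2$ the formula gives $400+3\cdot4\cdot9\cdot(-20)+36\cdot81=1156=34^2$.

## 5. Two elliptic curves that carry $J$

We write $J$ as a contour integral over a circle that does not move with $x$, in two ways. Both curves have the form $Y^2=f(W)=W^3+\alpha W^2+\beta W$.

*Curve I.* Take $W=X$, $\alpha=-(p+q)$, $\beta=pq$, so $f=X(X-p)(X-q)$. Since $X=\frac p4(\tau^{1/2}+\tau^{-1/2})^2$ and $X-p=\frac p4(\tau^{1/2}-\tau^{-1/2})^2$, we have $X(X-p)=\frac{p^2}{16}(\tau-\tau^{-1})^2$, and we put $Y=\frac p4(\tau-\tau^{-1})\sqrt{X-q}$.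

*Curve II.* Take $W=\frac p4\tau$, $\alpha=\frac p2-q$, $\beta=\frac{p^2}{16}$. Since $X=\frac p2+W+\frac{p^2}{16W}$, we have $f=W^2(X-q)$, and we put $Y=W\sqrt{X-q}$.

In both cases $\frac{dW}Y=\frac{d\tau}{\tau\sqrt{X-q}}$: on curve I, $dX=\frac p4(\tau-\tau^{-1})\frac{d\tau}\tau$, and on curve II, $\frac{dW}W=\frac{d\tau}\tau$. We fix $\sqrt{X-q}=i\sqrt{q-X}$.

**Lemma 2.** Let $\phi$ be independent of $W$, or linear in $W$, or of the form $\frac1{W-\xi}$ with $\xi=\xi(x)$ a rational function such that $|\xi|>\frac12+\epsilon$ for some $\epsilon>0$ and all small $x\ne0$, times a function of $x$. For small $x\neq0$,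
$$J[\phi]=\frac1{2\pi}\oint_{|W|=1/2}\phi\,\frac{dW}{Y}, \tag{7}$$
and on $|W|=\frac12$ the function $Y$ is single-valued, nonzero, and analytic in $(x,W)$. So $\theta$ may be applied under the integral at fixed $W$, and integrals of differentials of single-valued functions of $W$ vanish.

*Proof.* For small $x\ne0$ and $|\tau|=1$, $X=O(x)$ and $q$ is near $1$. The formal expansions in $x$ are the Laurent expansions of functions analytic in $x$ near $0$ (up to a pole at $x=0$), uniformly on $|\tau|=1$, so they converge uniformly there, and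
$$J[\phi]=\frac1{2\pi i}\oint_{|\tau|=1}\phi\,\frac{d\tau}{\tau\sqrt{q-X}}=\frac1{2\pi}\oint\phi\,\frac{dW}Y .$$
It remains to move the contour.

On curve I, $\tau\mapsto X$ maps $|\tau|>1$ conformally onto the complement of the segment $[0,p]$. The circle $|W|=\frac12$ pulls back to a loop in $|\tau|>1$ winding once around $0$. Between it and $|\tau|=1$ we have $|X|\le\frac12$. Hence $q-X$ has positive real part there, $(q-X)^{-1/2}$ is analytic, and $\phi$ has no pole. On the circle, $Y=iW(1-p/W)^{1/2}(q-W)^{1/2}$ with principal roots: the squares agree, and $\frac p4(\tau-\tau^{-1})$ tends to $W$ as $x\to0$ with $W$ fixed. This is analytic and nonzero.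

On curve II, $|W|=\frac12$ is $|\tau|=2/|p|>1$. Between $|\tau|=1$ and this circle $|X|\le\frac{|p|}2+\frac{|p|}4(|\tau|+|\tau|^{-1})\le\frac12+\frac{3|p|}4$, so again $q-X$ has positive real part, and $|W|\le\frac12<|\xi|$. On the circle $Y=iW(q-X)^{1/2}$ is analytic and nonzero. $\square$

Identities that we derive for small $x>0$ are identities between convergent Laurent series, hence formal identities.

## 6. The derivative of a period of the third kind

Put $\varepsilon=\dot\beta/(2\beta)$, $r_1=(\dot\alpha-\varepsilon\alpha)/(\alpha^2-4\beta)$, $r_0=\frac12(\varepsilon+\alpha r_1)$, and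
$$r(W)=r_0+r_1W,\qquad h(W)=(\varepsilon-\alpha r_1)W-2r_1W^2 .$$
Let $\dot f(W)=\dot\alpha W^2+\dot\beta W$ be the derivative at fixed $W$; primes are derivatives in $W$.

**Step 1: an algebraic identity that trades $\theta$ for $d/dW$.** We claim
$$\dot f=2h'f-hf'+2rf. \tag{8}$$
Write $h=h_1W+h_2W^2$ and compare coefficients on the right. At $W^4$: $h_2+2r_1=0$. At $W^3$: $-h_1+2\alpha h_2+2r_0+2\alpha r_1=-(\varepsilon-\alpha r_1)-4\alpha r_1+(\varepsilon+\alpha r_1)+2\alpha r_1=0$. At $W^2$: $3\beta h_2+2\alpha r_0+2\beta r_1=\alpha\varepsilon+(\alpha^2-4\beta)r_1=\dot\alpha$. At $W^1$: $\beta h_1+2\beta r_0=2\beta\varepsilon=\dot\beta$.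

**Lemma 3.** (a) $\theta F=-J[r]$.

(b) If $\xi,\eta$ are functions of $x$ with $\eta^2=f(\xi)$, then
$$\eta\dot\eta=\eta^2\big(h'(\xi)+r(\xi)\big)+\tfrac12f'(\xi)\big(\dot\xi-h(\xi)\big). \tag{9}$$

(c) If moreover $\xi$ is as in Lemma 2 and $\Pi=J\big[\frac{\eta}{W-\xi}\big]$, then
$$2\eta\,\theta\Pi=(\dot\xi-h(\xi))\,J[W-\xi]+2\eta^2r_1F. \tag{10}$$

*Proof.* (a) At fixed $W$, $\theta(1/Y)=-\dot f/(2Y^3)$. Also $d(h/Y)=\frac{2h'f-hf'}{2Y^3}dW$. So by (8),
$$\frac{\dot f}{2Y^3}dW=d\Big(\frac hY\Big)+\frac rY\,dW .$$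
Integrate over $|W|=\frac12$.

(b) Differentiating $\eta^2=f(\xi)$ gives $2\eta\dot\eta=\dot f(\xi)+f'(\xi)\dot\xi$. Insert (8) at $W=\xi$.

(c) Write $t=W-\xi$. Dividing the identity in (a) by $t$,
$$\frac{\dot f\,dW}{2tY^3}=d\Big(\frac h{tY}\Big)+\Big(\frac h{t^2}+\frac rt\Big)\frac{dW}Y .$$
Since $h(W)=h(\xi)+h'(\xi)t-2r_1t^2$ and $r(W)=r(\xi)+r_1t$, the bracket is $\frac{h(\xi)}{t^2}+\frac{h'(\xi)+r(\xi)}t-r_1$. Now
$$\theta\frac{\eta}{tY}=\frac{\dot\eta}{tY}+\frac{\eta\dot\xi}{t^2Y}-\frac{\eta\dot f}{2tY^3},$$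
so modulo exact forms
$$\theta\frac{\eta\,dW}{tY}\equiv\Big\{\frac{\eta(\dot\xi-h(\xi))}{t^2}+\frac{\dot\eta-\eta r(\xi)-\eta h'(\xi)}{t}+\eta r_1\Big\}\frac{dW}{Y}.$$
To remove the double pole we use $d(Y/t)=\big\{\frac{f'}{2t}-\frac f{t^2}\big\}\frac{dW}Y$. With $f=\eta^2+f'(\xi)t+\frac12f''(\xi)t^2+t^3$ this is
$$d\frac Yt=\Big\{-\frac{\eta^2}{t^2}-\frac{f'(\xi)}{2t}+\frac t2\Big\}\frac{dW}Y .$$
Add $\frac{\dot\xi-h(\xi)}\eta$ times this exact form. The $t^{-2}$ terms cancel, the $t^{-1}$ terms cancel by (9), and $\big\{\eta r_1+\frac{\dot\xi-h(\xi)}{2\eta}t\big\}\frac{dW}Y$ remains. Integrate and multiply by $2\eta$. $\square$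

**Definition.** A *section* (for the operator $\mathcal D$) is a rational function $\xi(x)$ with $f(\xi)=\delta\,xw\,R^2$, where $\delta$ is a nonzero constant and $R$ a rational function. Section 8 gives the first example.

**Step 2: sections produce functions for $\mathcal D$.** For a section put $\eta=\sqrt{\delta xw}\,R$ and $\widehat\Pi=J\big[\frac R{W-\xi}\big]$. Then $\Pi=\sqrt{\delta xw}\,\widehat\Pi$, and (5) gives
$$\delta xR\;\mathcal D\widehat\Pi=2\eta\,\theta\Pi. \tag{11}$$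
Together with (10) this expresses $\mathcal D\widehat\Pi$ by $F$ and $J[W]$, hence, by Lemma 3(a), by $F$ and $\theta F$.

## 7. The general formulas on the two curves

**Step 1: curve I.** We make (10) explicit. Here $\dot p=p$, $\dot q=-2dxQ$, $\varepsilon=\frac12(1+\frac{\dot q}q)$, $\alpha^2-4\beta=\Delta^2$. The numerator of $r_1$ is $-p-\dot q+\frac12(1+\frac{\dot q}q)(p+q)=\frac12(q-p)(1-\frac{\dot q}q)$, so
$$r_1=\frac{1-\dot q/q}{2\Delta}=\frac{1+dx}{2Q\Delta},\qquad r_0=\frac{(q-p)(1+\frac{\dot q}q)-(p+q)(1-\frac{\dot q}q)}{4\Delta}=\frac{\dot q-p}{2\Delta}=-\frac{p+2dxQ}{2\Delta}.$$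
Lemma 3(a) reads $\theta F=-r_0F-r_1J[X]$, that is,
$$\tfrac1Q J[X]=\frac{-2\Delta\,\theta F+(p+2dxQ)F}{1+dx}. \tag{12}$$
(In the small case the terms of order $x$ are $72$ on the left and $-2\cdot16+104=72$ on the right.)

Next, $2r_1=\frac{\dot q/q-1}{p-q}$ and $\alpha r_1-\varepsilon=\frac{(p+q)(1-\dot q/q)-(p-q)(1+\dot q/q)}{2(p-q)}=\frac{q-p\dot q/q}{p-q}$. So $-h(\xi)=\xi(\alpha r_1-\varepsilon)+2r_1\xi^2=\frac{\xi}{p-q}\big[(\xi-p)\frac{\dot q}q-(\xi-q)\big]$. Hence (10) becomes $2\eta\,\theta\Pi=c_1J[X]+c_0F$ with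
$$c_1=\dot\xi+\tfrac{\xi}{p-q}\big[(\xi-p)\tfrac{\dot q}q-(\xi-q)\big],\qquad c_0=-\xi\dot\xi+\tfrac{\xi}{p-q}\big[(\xi-q)p-(\xi-p)\dot q\big]. \tag{13}$$
For $c_0=-\xi c_1+2r_1\xi(\xi-p)(\xi-q)$ one needs
$$-\xi(\xi-p)\tfrac{\dot q}q+\xi(\xi-q)+(\tfrac{\dot q}q-1)(\xi-p)(\xi-q)=(\xi-q)p-(\xi-p)\dot q .$$
The terms with $\frac{\dot q}q$ add up to $\frac{\dot q}q(\xi-p)(-q)$, the others to $(\xi-q)p$.

**Step 2: curve II.** Here $\varepsilon=1$, $\dot\alpha-\alpha=q-\dot q=Q(Q+2dx)=Q(1+dx)$, $\alpha^2-4\beta=q^2-pq=q\Delta$, so $r_1=\frac{1+dx}{Q\Delta}$. With $L=r_1(\alpha+2\xi)$ we have $h(\xi)=\xi(1-L)$ and $r(\xi)=\frac12(1+L)$. From $\theta F=-J[r(\xi)+r_1(W-\xi)]$ we get $J[W-\xi]=-(\theta F+r(\xi)F)/r_1$. Then (10) and (11) give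
$$\mathcal D\widehat\Pi=K\,\theta F+\big(2wRr_1+K\,r(\xi)\big)F,\qquad K=-\frac{\dot\xi-h(\xi)}{\delta xR\,r_1}. \tag{14}$$

## 8. The section $(1-Hmx)^2$ of curve I

This section serves both cases, so we keep $e,H$ general. Put $\kappa=1-Hmx$, $\xi_1=\kappa^2$, $s=mg=H^2-16e^2$.

**Step 1: $\xi_1$ is a section.** First, $\xi_1-p=w(1-H^2x)$, because $2Hm+16e^2=m^2+H^2$, which is $(H-m)^2=16e^2$. Second, $\kappa-Q=H(g-m)x=8eHx$ and $\kappa+Q=2-H(m+g)x=2(1-H^2x)$, so $\xi_1-q=16eHx(1-H^2x)$. Therefore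
$$f(\xi_1)=\kappa^2\cdot w(1-H^2x)\cdot16eHx(1-H^2x)=\delta xwR^2,\qquad\delta=eH,\quad R=4\kappa(1-H^2x).$$
As $\xi_1\to1$ for $x\to0$, Lemma 2 applies.

**Step 2: the two brackets of (13).** With $\frac{\dot q}q=-\frac{2Hgx}Q$ and $p-q=-(1-H^2x)(1-g^2x)$,
$$\tfrac{1}{p-q}\big[(\xi_1-p)\tfrac{\dot q}{q}-(\xi_1-q)\big]=\frac{2Hx(gw+8eQ)}{Q(1-g^2x)},\quad \tfrac{1}{p-q}\big[(\xi_1-q)p-(\xi_1-p)\dot q\big]=-\frac{x(256e^3Hx+2dQw)}{1-g^2x}.$$

**Step 3: three identities that clear the denominators.** They are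
$$\kappa(gw+8eQ)-mQ(1-g^2x)=8e(1-H^2x)(2+sx), \tag{15}$$
$$m\kappa(1-g^2x)-128e^3x-gQw=-8e(1-H^2x), \tag{16}$$
$$(2+sx)(p+2dxQ)-\kappa(1+dx)=(1-g^2x)\big(-1+(3H^2+16e^2)x+2sH^2x^2\big). \tag{17}$$
We use $g-m=8e$, $g+m=2H$, $g^2-m^2=16eH$.

For (15), the coefficients on the left are: $x^0$: $g+8e-m=16e$. $x^1$: $mg(g-m)-8eH(g+m)=8e(s-2H^2)$. $x^2$: $Hmg(m^2+8eH-g^2)=-8eH^2s$. These are the coefficients on the right.

For (16): $x^0$: $m-g=-8e$. $x^1$: $H(g^2-m^2)-mg(g-m)-128e^3=16eH^2-8e(H^2-16e^2)-128e^3=8eH^2$. $x^2$: $Hm^2g^2-Hg^2m^2=0$.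

For (17), note $p+2dxQ=(H^2+g^2)x-2H^2g^2x^2$ and $\kappa(1+dx)=1+8eHx-H^2sx^2$. At $x^0$ both sides are $-1$. At $x^1$: the left is $2(H^2+g^2)-8eH$ and the right is $3H^2+16e^2+g^2$; both equal $4H^2+8eH+32e^2$. At $x^2$: left minus right is $s(H^2+g^2)-4H^2g^2+H^2s-2sH^2+g^2(3H^2+16e^2)=g^2(s-H^2+16e^2)=0$. At $x^3$: both are $-2sH^2g^2$.

**Step 4: the derivative.** Since $\dot\xi_1=-2\kappa Hmx$, we have $c_1=\frac{2Hx\kappa}{Q(1-g^2x)}\cdot[\text{left side of (15)}]$ and $c_0=\frac{2Hx\kappa^2}{1-g^2x}\cdot[\text{left side of (16)}]$, so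
$$c_1=\frac{16eHx\kappa(1-H^2x)(2+sx)}{Q(1-g^2x)},\qquad c_0=-\frac{16eHx\kappa^2(1-H^2x)}{1-g^2x}.$$
Divide by $\delta xR=4eHx\kappa(1-H^2x)$, as (11) tells us, and insert (12). We obtain
$$\mathcal D\widehat\Pi_1=\frac{4}{(1-g^2x)(1+dx)}\Big\{(2+sx)\big(-2\Delta\theta F+(p+2dxQ)F\big)-\kappa(1+dx)F\Big\}.$$
By (17), for
$$\widehat\Pi_1=J\Big[\frac R{X-\xi_1}\Big]=-4\kappa(1-H^2x)\Lambda_1,\qquad\Lambda_1=J\Big[\frac1{\kappa^2-X}\Big],$$
$$\mathcal D\widehat\Pi_1=\frac4{1+dx}\Big\{-2(2+sx)(1-H^2x)\,\theta F+\big(-1+(3H^2+16e^2)x+2sH^2x^2\big)F\Big\}. \tag{18}$$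

A check in the small case: $\Lambda_1=1+(56+72+16)x+\cdots$, so $\widehat\Pi_1=-4(1-32x+\cdots)(1+144x+\cdots)=-4-448x+\cdots$. The left side of (18) is $-4+\big(3\cdot(-448)+2\cdot196\cdot4\big)x+\cdots=-4+224x+\cdots$. The right side is $4(1+20x+\cdots)\big(-1+(-64+156-16)x+\cdots\big)=-4+224x+\cdots$.

One section is not yet enough to match both coefficients in (3) with the help of a multiple of $F$; in each case we add a second section.

## 9. The case $(4,9)$: a second section of curve I, closed form, integrality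

Here $w=1-196x$, $p=144x$, $Q=1+20x$, $\Delta=(1-4x)(1-100x)$, $\kappa=1-28x$, $1+dx=1-20x$, $s=-140$, $3H^2+16e^2=156$, $2sH^2=-1120$. Put
$$A=1-16x,\quad C=1-112x,\quad E=1-88x,\quad \xi_2=-\frac{wA^2}{48x}.$$

**Step 1: $\xi_2$ is a section.** We have $wA^2=1-228x+6528x^2-50176x^3$, and
$$wA^2+6912x^2=1-228x+13440x^2-50176x^3=(1-4x)C^2,$$
$$wA^2+48xQ^2=1-180x+8448x^2-30976x^3=(1-4x)E^2 .$$
So $\xi_2-p=-\frac{(1-4x)C^2}{48x}$ and $\xi_2-q=-\frac{(1-4x)E^2}{48x}$. Therefore $f(\xi_2)=-\frac{wA^2(1-4x)^2C^2E^2}{48^3x^3}=\delta xwR^2$ with $\delta=-3$, $R=\frac{(1-4x)ACE}{576x^2}$, because $3\cdot48^3=576^2$. As $x\to0$, $|\xi_2|\to\infty$, and Lemma 2 applies.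

**Step 2: $c_1$ and $c_0$ as single fractions.** From $\xi_2=\frac1{48}(-x^{-1}+228-6528x+50176x^2)$,
$$\dot\xi_2=\frac{1-6528x^2+100352x^3}{48x}=\frac{A(1+16x-6272x^2)}{48x}.$$
Also $\frac{\dot q}q=\frac{40x}Q$ and $\frac{\xi_2}{p-q}=\frac{wA^2}{48x\Delta}$. Put $n_A=1-156x+12320x^2$ and
$$N=40xC^2-QE^2=-1+196x-13184x^2+346880x^3 .$$
The first bracket in (13) is $-\frac{(1-4x)N}{48xQ}$. In the second, $(\xi_2-q)p=-3(1-4x)E^2$ and $(\xi_2-p)\dot q=-\frac56(1-4x)QC^2$. Hence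
$$c_1=\frac{A\,[48xQ(1-100x)(1+16x-6272x^2)-wAN]}{2304x^2Q(1-100x)},$$
$$c_0=\frac{\xi_2\,[-A(1-100x)(1+16x-6272x^2)+8x(18E^2-5QC^2)]}{48x(1-100x)}.$$

**Step 3: both brackets factor.** The first bracket equals $(1-4x)CE\,n_A$. Indeed $Q(1-100x)=1-80x-2000x^2$ and $wA=1-212x+3136x^2$ give
$$48xQ(1-100x)(1+16x-6272x^2)=48x-3072x^2-458496x^3+22548480x^4+602112000x^5,$$
$$wAN=-1+408x-57872x^2+3756544x^3-114883584x^4+1087815680x^5,$$
$$(1-4x)CE=1-204x+10656x^2-39424x^3,$$
and both sides are $1-360x+54800x^2-4215040x^3+137432064x^4-485703680x^5$. The second bracket equals $-(1-4x)CE$, since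
$$A(1-100x)(1+16x-6272x^2)=1-100x-6528x^2+753152x^3-10035200x^4,$$
$$8x(18E^2-5QC^2)=104x-17184x^2+792576x^3-10035200x^4 .$$
Hence
$$c_1=\frac{A(1-4x)CE\,n_A}{2304x^2Q(1-100x)},\qquad c_0=\frac{wA^2(1-4x)CE}{2304x^2(1-100x)} .$$

**Step 4: the derivative of the second period.** Let
$$\widehat\Pi_2=J\Big[\frac R{X-\xi_2}\Big]=\frac{(1-4x)ACE}{12x}\Lambda_2,\qquad\Lambda_2=J\Big[\frac1{wA^2+48xX}\Big].$$
Here $\delta xR=-\frac{(1-4x)ACE}{192x}$ and $p+2dxQ=8x(13-100x)$. Dividing $c_1J[X]+c_0F$ by $\delta xR$ and using (12),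
$$\mathcal D\widehat\Pi_2=-\frac{1}{12x(1-100x)}\Big\{n_A\frac{-2\Delta\,\theta F+8x(13-100x)F}{1-20x}+wAF\Big\}.$$
Now $8x(13-100x)n_A=104x-17024x^2+1406080x^3-9856000x^4$ and $wA(1-20x)=1-232x+7376x^2-62720x^3$. Their sum is
$$1-128x-9648x^2+1343360x^3-9856000x^4=(1-100x)(1-28x-12448x^2+98560x^3).$$
So
$$\mathcal D\widehat\Pi_2=\frac{2n_A(1-4x)\,\theta F-(1-28x-12448x^2+98560x^3)F}{12x(1-20x)}. \tag{19}$$

**Proposition 4.** For $(b,c)=(4,9)$,
$$G=-\tfrac76\widehat\Pi_1+\tfrac7{12}\widehat\Pi_2-\Big(\tfrac1{18}+\tfrac7{144x}\Big)F. \tag{20}$$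

*Proof.* By uniqueness (Section 3) it suffices that the right side satisfies $\mathcal D(\cdot)=(24\theta+5)F$. We apply (18), (19), and (4) with $u=-\frac{8x+7}{144x}$, $\dot u=\frac7{144x}$. Multiply the coefficient of $\theta F$ by $72x(1-20x)$ and that of $F$ by $144x(1-20x)$; note $144x\big(2w\dot u+(1-392x)u\big)=14w-(1-392x)(8x+7)=7-8x+3136x^2$. The two equations needed are
$$1344x(1-70x)(1-4x)+7n_A(1-4x)-(8x+7)w(1-20x)=1728x(1-20x),$$
$$-672x(-1+156x-1120x^2)-7(1-28x-12448x^2+98560x^3)+(1-20x)(7-8x+3136x^2)=720x(1-20x).$$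
The left-hand terms of the first are
$$1344x-99456x^2+376320x^3,\quad 7-1120x+90608x^2-344960x^3,\quad -(7-1504x+25712x^2+31360x^3),$$
with sum $1728x-34560x^2$. Those of the second are
$$672x-104832x^2+752640x^3,\quad -7+196x+87136x^2-689920x^3,\quad 7-148x+3296x^2-62720x^3,$$
with sum $720x-14400x^2$. Both equations hold. $\square$

**Step 5: integrality.** Multiplying (20) by $144x$,
$$144xG=672x(1-4x)(1-28x)\Lambda_1+7(1-4x)ACE\,\Lambda_2-(8x+7)F .$$
The series $\Lambda_1,\Lambda_2,F$ lie in $\mathbb Z[[x]]$: by (6) and $X=36x(2+\tau+\tau^{-1})$, everything under $\mathrm{CT}$ has integer coefficients, and $\kappa^2-X$, $wA^2+48xX$ have constant coefficient $1$ in $x$. (As a check, the coefficient of $x$ on the right is $672+7(-220+244)-8-112=720=144\cdot5$.)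

We now gain a factor $9$. Modulo $9$ we have $X\equiv0$ and $e^2=9\equiv0$, so $(q-X)^{-1/2}\equiv Q^{-1}$ and
$$F\equiv Q^{-1},\quad\Lambda_1\equiv(1-x)^{-2}Q^{-1},\quad\Lambda_2\equiv(wA^2Q)^{-1},\quad w\equiv A\equiv E\equiv1-7x,\quad C\equiv1-4x .$$
Hence $Q(1-x)(1-7x)\cdot144xG$ is, modulo $9$,
$$6x(1-4x)(1-7x)+7(1-4x)^2(1-x)-(8x+7)(1-x)(1-7x)=-9x+117x^2\equiv0 ;$$
the three terms are $6x-66x^2+168x^3$, $7-63x+168x^2-112x^3$, $-(7-48x-15x^2+56x^3)$. Since $Q(1-x)(1-7x)$ is invertible in $\mathbb Z[[x]]$, $144xG\in9\,\mathbb Z[[x]]$, so $16xG\in\mathbb Z[[x]]$ and the denominators of the $\sigma_n$ are powers of $2$. By Section 2, $\sigma_n\in\mathbb Z_{(2)}$. Hence $\sigma_n\in\mathbb Z$ for all $n$.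

## 10. The case $(73,576)$: a section of curve II

Here $w=1-47089x$, $p=9216x$, $Q=1-3025x$, $\Delta=(1-14641x)(1-625x)$, $\kappa=1-26257x$, $1+dx=1+3025x$. Put
$$\ell=1-49x,\quad v=1+2078x+9529569x^2,\quad z=-233+253106x+257903415x^2,\quad y=1-10801x,$$
$$V=v^2+2304xw\ell^2,\qquad \Gamma=\tfrac1{217}(z^2-256wy^2).$$
Here $9529569=3087^2$, $1188495=385\cdot3087$, $257903415=217\cdot1188495$. From the expansions in the next table,
$$\Gamma=249-462500x-1596281834x^2+7082415689692x^3+217\cdot1188495^2x^4 .$$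

**Step 1: two identities of degree 4.** They are what makes a section possible:
$$V-Q\ell v=-32x\,zy,\qquad 217^2\,Q\ell v=z^2+256wy^2+32zy. \tag{21}$$
The coefficients are as follows.

| | $x^0$ | $x^1$ | $x^2$ | $x^3$ | $x^4$ |
|---|---|---|---|---|---|
| $v^2$ | $1$ | $4156$ | $23377222$ | $39604888764$ | $90812685325761$ |
| $w\ell^2$ | $1$ | $-47187$ | $4617123$ | $-113060689$ | $0$ |
| $Q\ell v$ | $1$ | $-996$ | $3290022$ | $-28985883556$ | $1412520365025$ |
| $zy$ | $-233$ | $2769739$ | $-2475894491$ | $-2785614785415$ | $0$ |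
| $z^2$ | $54289$ | $-117947396$ | $-56120344154$ | $130553803513980$ | $257903415^2$ |
| $256wy^2$ | $256$ | $-17584896$ | $290272813824$ | $-1406330401149184$ | $0$ |

Both sides of the first identity are $7456x-88631648x^2+79228623712x^3+89139673133280x^4$. Both sides of the second are $47089-46900644x+154923845958x^2-1364916270768484x^3+257903415^2x^4$; at $x^4$ one uses $1412520365025=1188495^2$.

**Step 2: the square.** We derive the equation of the section. Since $1-w=217^2x$, (21) gives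
$$217^2V=z^2+256wy^2+32zy-32(1-w)zy=z^2+256wy^2+32w\,zy .$$
Let $\omega^2=w$. Adding $\omega$ times the second identity, the right side becomes $(1+\omega)(z^2+256wy^2)+32\omega(1+\omega)zy$, so
$$217^2(V+\omega Q\ell v)=(1+\omega)(z+16\omega y)^2 .$$
Multiply with the conjugate under $\omega\to-\omega$: $217^4(V^2-qw\ell^2v^2)=(1-w)(z^2-256wy^2)^2=217^4x\Gamma^2$. With $\alpha=\frac p2-q$, $\frac p2=4608x$ and $\beta=\frac{p^2}{16}=(2304x)^2$,
$$x\Gamma^2=V^2-qw\ell^2v^2=v^4+\alpha w\ell^2v^2+\beta w^2\ell^4. \tag{22}$$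
So on curve II
$$\xi=\frac{v^2}{w\ell^2},\qquad f(\xi)=\xi(\xi^2+\alpha\xi+\beta)=\frac{v^2\,x\Gamma^2}{w^3\ell^6}=xwR^2,\qquad R=\frac{v\Gamma}{w^2\ell^3},\quad\delta=1 .$$
As $\xi\to1$ for $x\to0$, Lemma 2 applies.

**Step 3: $\Gamma$ has no common zero with $x\,w\,\ell\,v\,Q\,\Delta$.** This is needed for two divisibility arguments below. First, $\Gamma(0)=249$. If $w=0$ or $\ell=0$, then $x>0$, $v>0$, and (22) gives $x\Gamma^2=v^4>0$. If $\Delta=0$, that is $x=\frac1{14641}$ or $\frac1{625}$, then $q=p=4\cdot2304x$ and $w<0$, so $x\Gamma^2=(v^2+2304xw\ell^2)^2-4\cdot2304x\,w\ell^2v^2=(v^2-2304xw\ell^2)^2>0$. If $Q=0$, that is $x=\frac1{3025}$, then $x\Gamma^2=V^2$; here $v=\frac{24966144}{9150625}<2.73$, so $v^2<7.5$, while $2304x|w|\ell^2>0.76\cdot14.5\cdot0.96>10$ with $w<0$, so $V\ne0$. Finally, if $v=\Gamma=0$, then (22) gives $xw\ell=0$, already excluded.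

**Step 4: the polynomials in $\dot\xi-h(\xi)$.** Put
$$G_5=\alpha w\ell^2+2v^2,\qquad S=2w\ell\dot v-2w\dot\ell v+(Mx-w)\ell v .$$
Since $\frac{\dot\xi}\xi=\frac{2\dot v}v+\frac{Mx}w-\frac{2\dot\ell}\ell$, we have $\frac{\dot\xi}\xi-1=\frac S{w\ell v}$. Also $L=r_1(\alpha+2\xi)=\frac{(1+dx)G_5}{Q\Delta w\ell^2}$. By Section 7, $\dot\xi-h(\xi)=\dot\xi-\xi+\xi L$, so
$$\dot\xi-h(\xi)=\frac{\xi\,\mathrm{Tot}}{Q\Delta\,w\ell^2v},\qquad \mathrm{Tot}=S\ell Q\Delta+(1+dx)\,vG_5 . \tag{23}$$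
The explicit forms: with $w\ell=1-47138x+2307361x^2$ and $P=9529569\cdot2307361$,

| | $x^0$ | $x^1$ | $x^2$ | $x^3$ | $x^4$ |
|---|---|---|---|---|---|
| $2w\ell\dot v$ | $0$ | $4156$ | $-157787252$ | $-1787229901772$ | $4P$ |
| $-2w\dot\ell v=98xwv$ | $0$ | $98$ | $-4411078$ | $-8655494554$ | $-2P$ |
| $(Mx-w)\ell v$ | $-1$ | $92149$ | $181659415$ | $888353305847$ | $-2P$ |

so
$$S=-1+96403x+19461085x^2-907532090479x^3 .$$
With $\alpha=-1+10658x-9150625x^2$,
$$\alpha w\ell^2=-1+57845x-516686794x^2+481112899498x^3-43454561975237x^4+1034575967280625x^5,$$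
$$G_5=1+66157x-469932350x^2+560322677026x^3+138170808676285x^4+1034575967280625x^5 .$$
Also, from $\ell Q=1-3074x+148225x^2$ and $\Delta=1-15266x+9150625x^2$,
$$\ell Q\Delta=1-18340x+56226534x^2-30391824100x^3+1356351390625x^4,$$
$$(1+dx)v=1+5103x+15815519x^2+28826946225x^3 .$$

**Step 5: $\mathrm{Tot}$ is divisible by $x\Gamma$.** We claim
$$\mathrm{Tot}=x\,\Gamma\,\rho,\qquad\rho=747-6328621x+6783845145x^2+97298595625x^3. \tag{24}$$
Let $x_0$ be a (complex) zero of $\Gamma$, of order $j\ge1$. By Step 3, $x_0\ne0$, and near $x_0$ the function $\eta=\sqrt{xw}\,R$ is analytic of order exactly $j$, while $\xi$ and $r_1$ are regular. Identity (9) is purely algebraic, so it holds near $x_0$. There $\eta\dot\eta$ has order $2j-1$ and $\eta^2$ has order $2j$, so $f'(\xi)(\dot\xi-h(\xi))$ has order at least $2j-1\ge j$. Moreover $f'(\xi)\ne0$ at $x_0$: there $f(\xi)=0$ and $\xi\neq0$ because $v\ne0$. If also $f'(\xi)=0$, then $\xi$ would be a double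 root of $f$, hence of $W^2+\alpha W+\beta$, and $\alpha^2-4\beta=q\Delta$ would vanish, which Step 3 excludes. So $\dot\xi-h(\xi)$, and by (23) $\mathrm{Tot}$, has order at least $j$ at $x_0$. Hence $\Gamma\mid\mathrm{Tot}$.

Now $\deg\mathrm{Tot}\le8$, $\deg\Gamma=4$, $\mathrm{Tot}(0)=-1+1=0$, $\Gamma(0)\ne0$. So $\mathrm{Tot}/\Gamma$ is $x$ times a polynomial of degree at most $3$, and that polynomial is determined by the coefficients of $x,\dots,x^4$ in $\mathrm{Tot}$: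

| | $x^1$ | $x^2$ | $x^3$ | $x^4$ |
|---|---|---|---|---|
| $S\ell Q\Delta$ | $114743$ | $-1804796469$ | $4186349991923$ | $14807148526711325$ |
| $(1+dx)vG_5$ | $71260$ | $-116517660$ | $-762607868316$ | $-2527622299192362$ |
| $\mathrm{Tot}$ | $186003$ | $-1921314129$ | $3423742123607$ | $12279526227518963$ |

The last row is also the list of the first coefficients of $x\Gamma\rho$: they are $249\cdot747=186003$; $-249\cdot6328621-462500\cdot747=-1921314129$; $249\cdot6783845145+462500\cdot6328621-1596281834\cdot747=3423742123607$; and $249\cdot97298595625-462500\cdot6783845145+1596281834\cdot6328621+7082415689692\cdot747=12279526227518963$.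

**Step 6: a second polynomial identity.** It simplifies the coefficient of $F$. We claim
$$4(1+dx)v\Gamma-\rho G_5=\ell Q\Delta\,\mu, \tag{25}$$
$$\mu=249-35291410x+101619913024x^2+9308799206098x^3-74215862776825x^4 .$$
By (22), $G_5^2-4x\Gamma^2=(\alpha^2-4\beta)w^2\ell^4=q\Delta w^2\ell^4$. So by (24), $x\Gamma$ times the left side of (25) is
$$4x\Gamma^2(1+dx)v-\mathrm{Tot}\,G_5=-(1+dx)v\,(G_5^2-4x\Gamma^2)-S\ell Q\Delta G_5=-\ell Q\Delta\big[SG_5+(1+dx)Qw^2\ell^3v\big].$$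
Since $x\Gamma$ is coprime to $\ell Q\Delta$ (Step 3), $\ell Q\Delta$ divides the left side of (25), whose degree is at most $8$. The quotient has degree at most $4$, and is determined by the coefficients of $x^0,\dots,x^3$ and $x^8$:

| | $x^0$ | $x^1$ | $x^2$ | $x^3$ |
|---|---|---|---|---|
| $4(1+dx)v\Gamma$ | $996$ | $3232588$ | $-73420412$ | $-4800713746740$ |
| $\rho G_5$ | $747$ | $43090658$ | $-762938199802$ | $3841480920381162$ |
| difference | $249$ | $-39858070$ | $762864779390$ | $-3846281634127902$ |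

Dividing by $\ell Q\Delta$ gives successively $249$; $-39858070+18340\cdot249=-35291410$; $762864779390-18340\cdot35291410-56226534\cdot249=101619913024$; and $-3846281634127902+18340\cdot101619913024+56226534\cdot35291410+30391824100\cdot249=9308799206098$. The coefficient of $x^8$ in the left side is $-97298595625\cdot1034575967280625$. Since $\frac{1034575967280625}{1356351390625}=\frac{2307361}{3025}$ and $97298595625=3025\cdot32164825$, the top coefficient of the quotient is $-32164825\cdot2307361=-74215862776825$.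

**Step 7: the derivative.** By (23) and (24), $\dot\xi-h(\xi)=\frac{v\,x\Gamma\rho}{Q\Delta w^2\ell^4}$, so $\frac{\dot\xi-h(\xi)}{xR}=\frac\rho{Q\Delta\ell}$ and $K=-\frac\rho{\ell(1+dx)}$ in (14). The coefficient of $F$ in (14) is, by (25),
$$\frac{2v\Gamma(1+dx)}{w\ell^3Q\Delta}-\frac{\rho}{2\ell(1+dx)}\Big(1+\frac{(1+dx)G_5}{Q\Delta w\ell^2}\Big)=-\frac{\rho}{2\ell(1+dx)}+\frac{\mu}{2w\ell^2}.$$
Since $W=\frac p4\tau=2304x\tau$, we have proved, for
$$\widehat\Pi'=J\Big[\frac R{W-\xi}\Big]=-\frac{\Gamma v}{w\ell}\Lambda',\qquad \Lambda'=J\Big[\frac1{v^2-2304xw\ell^2\tau}\Big],$$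
$$\mathcal D\widehat\Pi'=-\frac{\rho}{\ell(1+dx)}\,\theta F+\Big(-\frac \rho{2\ell(1+dx)}+\frac{\mu}{2w\ell^2}\Big)F. \tag{26}$$

## 11. The case $(73,576)$: closed form and integrality

Let
$$\widehat U=-1319061+85446547018x-4037376437941x^2 .$$

**Proposition 5.** For $(b,c)=(73,576)$,
$$G=-\tfrac{527527}2\widehat\Pi_1+\tfrac{2170}3\widehat\Pi'+\frac{\widehat U}{3w\ell}F. \tag{27}$$

*Proof.* **Step 1: reduce to two polynomial identities.** For $u=\frac U{w\ell}$, (4) and $\dot w=-Mx$, $\dot\ell=-49x$ give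
$$\mathcal D(uF)=\frac{2U}\ell\theta F+\frac2{w\ell}\Big(\tfrac12U+w\dot U+\frac{49xwU}{\ell}\Big)F .$$
In (18) we have $s=5425$, $3H^2+16e^2=53139$, $2sH^2=158854850$. Comparing the coefficients of $\theta F$ (times $3\ell(1+dx)$) and of $F$ (times $3w\ell^2(1+dx)$) in $\mathcal D(\cdot)=(a\theta+b_0)F$, it suffices to show
$$6330324(2+5425x)(1-14641x)\ell-2170\,\rho+2\widehat U(1+3025x)=8401536\,\ell(1+3025x), \tag{28}$$
$$\begin{aligned}-3165162(-1+53139x+158854850x^2)w\ell^2&+1085\big[\mu(1+3025x)-\rho\,\ell w\big]\\&+(1+3025x)\big[\widehat U\ell+2w\ell\,\dot{\widehat U}+98xw\widehat U\big]=1305771\,w\ell^2(1+3025x).\end{aligned} \tag{29}$$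
Uniqueness (Section 3) then gives (27).

**Step 2: check (28).** We have $(2+5425x)(1-14641x)\ell=2-23955x-78258432x^2+3891943825x^3$, and the three terms on the left are:

| | $x^0$ | $x^1$ | $x^2$ | $x^3$ |
|---|---|---|---|---|
| first | $12660648$ | $-151642911420$ | $-495401230291968$ | $24637265402049300$ |
| second | $-1620990$ | $13733107570$ | $-14720943964650$ | $-211137952506250$ |
| third | $-2638122$ | $162912774986$ | $508876856583018$ | $-24426127449543050$ |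
| sum | $8401536$ | $25002971136$ | $-1245317673600$ | $0$ |

The sum is $8401536\,(1+2976x-148225x^2)=8401536\,\ell(1+3025x)$.

**Step 3: check (29).** Auxiliary expansions, coefficients of $x^0,\dots,x^5$ in order:

* $(-1+53139x+158854850x^2)w\ell^2$: $-1;\ 100326;\ -2353232266;\ -7250421447164;\ 727444449643779;\ -17960238791991650$
* $\mu(1+3025x)$: $249;\ -34538185;\ -5136602226;\ 316709036103698;\ 28084901735669625;\ -224502984899895625$
* $\rho\,\ell w$: $747;\ -41540707;\ 306825980510;\ -334282007128566;\ 11066318517041095;\ 224502984899895625$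
* $\widehat U\ell$: $-1319061;\ 85511181007;\ -8224257241823;\ 197831445459109;\ 0;\ 0$
* $2w\ell\dot{\widehat U}$: $0;\ 170893094036;\ -8071708172420732;\ 1155567462474650428;\ -37262739740895934804;\ 0$
* $98xw\widehat U$: $0;\ -129267978;\ 14460861423806;\ -394707723238917214;\ 18631369870447967402;\ 0$
* sum of the last three: $-1319061;\ 256275007065;\ -8065471568238749;\ 761057570681192323;\ -18631369870447967402;\ 0$

Hence the three terms on the left of (29) and their sum are: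

* first term: $3165162;\ -317548042812;\ 7448361345517092;\ 22948758448548500568;\ -2302479529123402827198;\ 56847065335337874897300$
* second term: $-540330;\ 7597736370;\ -338479402268560;\ 706325281907006440;\ 18465162792211955050;\ -487171477232773506250$
* third term: $-1319061;\ 252284847540;\ -7290239671867124;\ -23636993923241023402;\ 2283567781440158809673;\ -56359893858105101391050$
* sum: $1305771;\ -57665458902;\ -180357728618592;\ 18089807214483606;\ -446584891032062475;\ 0$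

The sum is the right side of (29), since $w\ell^2(1+3025x)=1-44162x-138123552x^2+13853736386x^3-342008584225x^4$. $\square$

**Step 4: integrality.** By (27), since $\widehat\Pi_1=-4\kappa(1-14641x)\Lambda_1$,
$$3w\ell\,G=3\cdot1055054\,w\ell(1-14641x)(1-26257x)\Lambda_1-2170\,\Gamma v\Lambda'+\widehat UF .$$
As before $\Lambda_1,\Lambda',F\in\mathbb Z[[x]]$: by (6), with $X=2304x(2+\tau+\tau^{-1})$, and because $\kappa^2-X$ and $v^2-2304xw\ell^2\tau$ have constant coefficient $1$ in $x$. (At $x=0$ the right side is $3165162-540330-1319061=1305771=3\cdot435257$, as it must be.)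

Only the factor $3$ has to be removed. Modulo $3$ we have $e^2=576\equiv0$ and $2304\equiv0$, so $F\equiv Q^{-1}$ and $\Lambda'\equiv v^{-2}Q^{-1}$. Also $v\equiv1+2x\equiv1-x$, $\Gamma\equiv x+x^2+x^3\equiv x(1-x)^2$, $\widehat U\equiv x-x^2$, $2170\equiv1$. So the right side is $\equiv Q^{-1}\big(-x(1-x)+x-x^2\big)=0$. As $w\ell$ is invertible in $\mathbb Z[[x]]$, we get $G\in\mathbb Z[[x]]$, that is, $\sigma_n\in\mathbb Z$ for all $n$.

With (2) and Step 2 of Section 2, part (i) of Theorem 1 is proved, including the statements on parity and gcd.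

## 12. The two series as limits at $x=1/M$

**Step 1: the series in (ii) is a limit of $\sqrt w\,G$.** Taking $|t|=\sqrt c$ in $T_n=\mathrm{CT}_t(t+b+c/t)^n$ gives $|T_n|\le(b+2\sqrt c)^n$. This is $10^n$ in the small case and $121^n$ in the large case. So $F$ has radius of convergence at least $\frac1{100}>\frac1{196}$, respectively $\frac1{14641}>\frac1{47089}$. By (1), $|\sigma_n|\le M|\sigma_{n-1}|+\frac{an+b_0}{2n+1}T_n^2$. Dividing by $M^n$ and summing, $\sigma_n=O(M^n)$, so $G$ is analytic in $|x|<1/M$. From (5) and (3), for $0<x<1/M$,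
$$\sqrt{xw}\,G(x)=\tfrac12\int_0^x\frac{\big((a\theta+b_0)F\big)(t)}{\sqrt{t(1-Mt)}}\,dt .$$
Let $x\to1/M$. Since $(a\theta+b_0)F$ converges absolutely at $1/M$, we may integrate term by term, and $\int_0^{1/M}t^{n-1/2}(1-Mt)^{-1/2}dt=M^{-n-1/2}B(n+\frac12,\frac12)=M^{-n-1/2}\pi C_n/4^n$. Hence
$$\sum_{n\ge0}\frac{an+b_0}{(4M)^n}C_nT_n^2=\frac2\pi\lim_{x\to1/M^-}\sqrt w\,G(x). \tag{30}$$

**Step 2: the closed forms hold on all of $(0,1/M)$.** So far they are identities of series near $x=0$. For $0<x<1/M$ and $\tau=e^{i\varphi}$ we have $X=p\cos^2\frac\varphi2\in[0,p]$, so $q-X\ge\Delta>0$, also at $x=1/M$, because $H^2,g^2<M$. Moreover $\kappa^2-X\ge\kappa^2-p=w(1-H^2x)>0$. In the small case $wA^2+48xX>0$. In the large case $0<\ell\le1$ and $|2304xw\ell^2\tau|\le2304\,x(1-Mx)\le\frac{2304}{4M}<1\le v^2$. So if we read $J[\phi]$ as $\frac1{2\pi}\int_{-\pi}^\pi\phi\,(q-X)^{-1/2}d\varphi$ with positive roots, all terms in (20) and (27) are real-analytic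 on $(0,1/M)$, and for small $x>0$ they are the sums of the corresponding series. By the identity theorem (20) and (27) hold on $(0,1/M)$. In the same way $F=J[1]$ on $(0,1/M]$. Since $F$ is bounded near $1/M$, $\sqrt w\,F\to0$.

**Step 3: concentrating kernels.** We will need the following remark. Let $N_x(\varphi)\ge0$ be continuous functions on the circle such that, as $x\to1/M^-$, their mean over the circle tends to $\lambda$ and $N_x\to0$ uniformly outside every neighborhood of a point $\varphi_0$. Let $k_x(\varphi)$ be continuous in $(x,\varphi)$ for $x$ in $[\frac1{2M},\frac1M]$. Then the mean of $N_xk_x$ tends to $\lambda\,k_{1/M}(\varphi_0)$. Indeed, the mean of $N_x\,|k_x-k_{1/M}(\varphi_0)|$ is at most the mean of $N_x$ times the supremum of $|k_x-k_{1/M}(\varphi_0)|$ near $\varphi_0$, plus a term that tends to $0$. The means come from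
$$\frac1{2\pi}\int_{-\pi}^{\pi}\frac{d\varphi}{A_0+B_0\sin^2(\varphi/2)}=\frac{1}{\sqrt{A_0(A_0+B_0)}}\qquad(A_0,B_0>0). \tag{31}$$

**Step 4: the limit of $\sqrt w\,\widehat\Pi_1$ (both cases).** Write $\kappa^2-X=w(1-H^2x)+p\sin^2\frac\varphi2$ and $N_x=\sqrt w/(\kappa^2-X)$. At $x=1/M$ we have $\kappa=1-\frac Hm=-\frac{4e}m$, which is $\frac67$ in the small case and $\frac{96}{217}$ in the large case, so $\kappa>0$ near $1/M$. By (31) with $A_0+B_0=\kappa^2$, the mean of $N_x$ is $\frac{\sqrt w}{\sqrt{w(1-H^2x)\kappa^2}}=\frac1{\kappa\sqrt{1-H^2x}}$. For $|\varphi|\ge\epsilon$, $N_x\le\sqrt w/(p\sin^2\frac\epsilon2)\to0$. The factor $k_x=(q-X)^{-1/2}$ is continuous and equals $\Delta^{-1/2}$ at $\varphi=0$. So $\sqrt w\,\Lambda_1\to\frac1{\kappa\sqrt{(1-H^2x)\Delta}}$ and, at $x=1/M$,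
$$\sqrt w\,\widehat\Pi_1\to-\frac{4\kappa(1-H^2x)}{\kappa\,(1-H^2x)\sqrt{1-g^2x}}=-\frac{4}{\sqrt{1-g^2x}}=-\frac{|m|}{\sqrt{-eH}}, \tag{32}$$
because $1-\frac{g^2}{m^2}=-\frac{16eH}{m^2}$. This is $-\frac{14}{\sqrt6}$ in the small case and $-\frac{217}{22\sqrt6}$ in the large case.

**Step 5: the series for $(4,9)$.** We still need $\sqrt w\,\widehat\Pi_2$. The kernel $\sqrt w/(wA^2+6912x^2\cos^2\frac\varphi2)$ has, by (31) after the shift $\varphi\to\varphi+\pi$, the mean $\frac1{A\sqrt{wA^2+6912x^2}}\to\frac1{A\cdot48\sqrt3\,x}$. It tends to $0$ uniformly away from $\varphi=\pi$, where $X=0$ and $(q-X)^{-1/2}=1/Q$. By Step 3, $\sqrt w\,\Lambda_2\to\frac1{48\sqrt3\,xAQ}$. At $x=\frac1{196}$ we have $1-4x=\frac{48}{49}$, $C=\frac37$, $E=\frac{27}{49}$, $Q=\frac{54}{49}$, so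
$$\sqrt w\,\widehat\Pi_2\to\frac{(1-4x)CE}{576\sqrt3\,x^2Q}=\frac{196^2}{576\sqrt3}\cdot\frac{72}{343}=\frac{14}{\sqrt3}.$$
By (30), (20), (32),
$$\sum_{k\ge0}\frac{24k+5}{28^{2k}}C_kT_k(4,9)^2=\frac2\pi\Big(\frac76\cdot\frac{14}{\sqrt6}+\frac7{12}\cdot\frac{14}{\sqrt3}\Big)=\frac{49}{9\pi}(\sqrt3+\sqrt6).$$

**Step 6: the series for $(73,576)$.** We show that the last two terms of (27) together contribute nothing. They are
$$\tfrac{2170}3\widehat\Pi'+\frac{\widehat U}{3w\ell}F=\frac{1}{3w\ell}\big(-2170\,\Gamma v\Lambda'+\widehat UF\big).$$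
The bracket is analytic in a neighborhood of $x=1/M$, because at $x=1/M$ both $q-X\ge\Delta>0$ and $v^2-2304xw\ell^2\tau=v^2>0$ on $|\tau|=1$. We claim that it vanishes at $x=1/M$. There $w=0$, so $\Lambda'=J[v^{-2}]=F/v^2$. Also $217\,\Gamma=z^2\ge0$, and (22) reads $x\Gamma^2=v^4$ with $x=217^{-2}$, so $\Gamma=217v^2$. The bracket is therefore $(-2170\cdot217\,v+\widehat U)F$, and $\widehat U=470890\,v$ at $x=1/M$ because
$$-1319061M^2+85446547018M-4037376437941=470890\,(M^2+2078M+9529569)=1094703614484480 .$$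
So this part of (27) stays bounded near $1/M$, and $\sqrt w$ times it tends to $0$. By (30), (27), (32), and $527527=2431\cdot217$, $2431=11\cdot221$,
$$\sum_{k\ge0}\frac{2800512k+435257}{434^{2k}}C_kT_k(73,576)^2=\frac2\pi\cdot\frac{527527}2\cdot\frac{217}{22\sqrt6}=\frac{221\cdot217^2}{2\sqrt6\,\pi}=\frac{10406669}{2\sqrt6\,\pi}.$$
This proves part (ii) of Theorem 1. $\blacksquare$
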